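\title{Smooth projective schemes with a squarefree initial ideal}

\begin{abstract}
Let $X\subset\mathbb P^n_K$ be smooth over a field $K$, and suppose that the ideal of $X$ has a squarefree initial ideal for some monomial order. We prove that $H^i(X,\mathcal O_X)=0$ for all $i>0$, in every characteristic. For singular $X$ this vanishing fails, but over an algebraically closed field the pullback $H^i(X,\mathcal O_X)\to H^i(Z,\mathcal O_Z)$ along any morphism from a smooth connected variety $Z$ is zero for $i>0$. The proof extends a cohomology class of $X$ over the total space of the Gr\"obner degeneration and evaluates it at the special fiber in two ways, using a trace map from Grothendieck duality in place of resolution of singularities.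
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field and $S=K[x_0,\dots,x_n]$ with the standard grading. A \emph{monomial order} is a total order $<$ on the monomials of $S$ in which $1$ is the smallest element and $m<m'$ implies $mm''<m'm''$. For $0\ne F\in S$ let $\operatorname{in}_<(F)$ be the largest monomial occurring in $F$, and for an ideal $I$ let $\operatorname{in}_<(I)$ be the ideal generated by the monomials $\operatorname{in}_<(F)$ with $0\neq F\in I$. If $I$ is homogeneous, the monomials outside $\operatorname{in}_<(I)$ form a basis of $S/I$, so $I$ and $\operatorname{in}_<(I)$ have the same Hilbert function. A monomial ideal is \emph{squarefree} if it is generated by squarefree monomials. The \emph{ideal of} a closed subscheme $X\subset\mathbb P^n_K$ is its saturated homogeneous ideal $I$, so that $X=\operatorname{Proj}(S/I)$; we say that it \emph{admits a squarefree initial ideal} if $\operatorname{in}_<(I)$ is squarefree for some monomial order $<$.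

It is conjectured in \cite{DuBois} that if $X$ is smooth and its ideal admits a squarefree initial ideal, then $H^i(X,\mathcal O_X)=0$ for all $i>0$. We prove this.

\begin{theorem}\label{thm:smooth}
Let $K$ be any field and let $X\subset\mathbb P^n_K$ be smooth over $K$. If the ideal of $X$ admits a squarefree initial ideal, then $H^i(X,\mathcal O_X)=0$ for all $i>0$.
\end{theorem}

Geometrically, $X_0=\operatorname{Proj}(S/\operatorname{in}_<(I))$ is a flat limit of $X$ (Section~\ref{sec:family}), and $\operatorname{in}_<(I)$ is squarefree exactly when it is an intersection of primes generated by variables; then $X_0$ is a reduced union of coordinate linear subspaces. One might hope to prove the vanishing on $X_0$ and conclude by semicontinuity. This cannot work: the triangle $V(x_0x_1x_2)\subset\mathbb P^2$ is a plane cubic and has $H^1(\mathcal O)=K$. In fact $X$ and $X_0$ have the same numbers $\dim_K H^i(\mathcal O)$ when the initial ideal is squarefree (Proposition~\ref{prop:extend}). So Theorem~\ref{thm:smooth} restricts which unions of linear spaces are Gr\"obner limits of smooth schemes, and smoothness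 has to enter the proof. Hypersurfaces show how it enters in the simplest case.

\begin{example}\label{ex:hypersurface}
Let $n\ge2$ and $X=V(F)$ with $\deg F=e$. The sequence $0\to\mathcal O_{\mathbb P^n}(-e)\to\mathcal O_{\mathbb P^n}\to\mathcal O_X\to0$ shows that $H^i(X,\mathcal O_X)=0$ for $0<i\neq n-1$ and that $H^{n-1}(X,\mathcal O_X)\cong H^n(\mathbb P^n,\mathcal O(-e))$, which is nonzero exactly when $e\ge n+1$. The initial ideal of $(F)$ is generated by $\operatorname{in}_<(F)$, and a squarefree monomial has degree at most $n+1$. So the only case at stake is $\operatorname{in}_<(F)=x_0x_1\cdots x_n$. Let $x_0$ be the largest variable. Then $x_0^{n+1}$ and the monomials $x_0^nx_j$ are larger than $x_0\cdots x_n$ (cancel $x_0x_j$ and use $n\geq2$), so they do not occur in $F$. Hence $F$ vanishes to order at least two at $(1:0:\dots:0)$, and $X$ is singular. This proves Theorem~\ref{thm:smooth} for hypersurfaces.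
\end{example}

Smooth cubics do degenerate flatly to the triangle: if $\operatorname{char}K\ne3$, the pencil spanned by $x_0x_1x_2$ and $x_0^3+x_1^3+x_2^3$ contains a smooth member, so all but finitely many members are smooth. What distinguishes a Gr\"obner degeneration is that it is a product $X\times\mathbb G_m$ away from the special fiber, where $\mathbb G_m=\operatorname{Spec}K[t^{\pm1}]$. A proof must use this, and ours uses it to speak of cohomology classes that are \emph{constant} along the family.

Theorem~\ref{thm:smooth} is deduced from a statement in which $X$ may have arbitrary singularities and smoothness is moved to a test variety. Over an algebraically closed field $K$, a \emph{variety} is an integral separated $K$-scheme of finite type.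

\begin{theorem}\label{thm:pullback}
Let $K$ be algebraically closed and let $I\subset S$ be a homogeneous ideal such that $\operatorname{in}_<(I)$ is squarefree for some monomial order. Put $X=\operatorname{Proj}(S/I)$. Then for every smooth connected $K$-variety $Z$, not necessarily proper, every $K$-morphism $g\colon Z\to X$ and every $i>0$, the map
\[
g^*\colon H^i(X,\mathcal O_X)\to H^i(Z,\mathcal O_Z)
\]
is zero.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:smooth} from Theorem~\ref{thm:pullback}]
Let $\overline K$ be an algebraic closure of $K$ and $\overline S=S\otimes_K\overline K$. Extension of scalars to $\overline K$ preserves smoothness and the dimensions of the groups $H^i(X,\mathcal O_X)$. The ideal $\operatorname{in}_<(I)\overline S$ is contained in $\operatorname{in}_<(I\overline S)$, and both have the Hilbert function of $I$, so they are equal. We may thus assume $K=\overline K$. The connected components $Z_1,\dots,Z_r$ of $X$ are smooth connected varieties, and $H^i(X,\mathcal O_X)=\bigoplus_cH^i(Z_c,\mathcal O_{Z_c})$, where the projections are the pullbacks along the inclusions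 $Z_c\to X$. For $i>0$ all these projections are zero by Theorem~\ref{thm:pullback}.
\end{proof}

The proof of Theorem~\ref{thm:pullback} has two independent halves. Let $\mathcal X\to\mathbb A^1$ be the Gr\"obner family, constructed in Section~\ref{sec:family}. The first half (Section~\ref{sec:extend}) uses that $\operatorname{in}_<(I)$ is squarefree: the constant class on $X\times\mathbb G_m$ defined by $c\in H^i(X,\mathcal O_X)$ extends to $\mathcal X$. The second half (Section~\ref{sec:trace}) uses that $Z$ is smooth: on a modification of $Z\times\mathbb A^1$, the value at $t=0$ of a class can be read off from its restriction to a single irreducible divisor. That divisor maps into one linear space, where the class dies (Section~\ref{sec:proof}). Section~\ref{sec:model} shows both halves at work for plane cubics and for curves. Section~\ref{sec:complements} treats rational singularities, the Cohen--Macaulay property, and an example with one isolated normal singularity for which the vanishing fails.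

In Sections~\ref{sec:family}--\ref{sec:proof} the field $K$ is algebraically closed and $X=\operatorname{Proj}(S/I)$ is nonempty; for empty $X$ there is no morphism $g$ and nothing to prove.

\section{The Gr\"obner family}\label{sec:family}

In this section $I\subset S$ is any homogeneous ideal and $J=\operatorname{in}_<(I)$; squarefreeness is not needed yet. A monomial order is not a geometric object, so we first replace it by a weight, that is, by a one-parameter group of diagonal automorphisms of $\mathbb P^n$.

For $w\in\mathbb Z^{n+1}$ and $0\neq F=\sum_uc_ux^u\in S$, let $w(F)$ be the maximum of $w\cdot u$ over the $u$ with $c_u\ne0$, and let $\operatorname{in}_w(F)$ be the sum of the terms $c_ux^u$ with $w\cdot u=w(F)$. Let $\operatorname{in}_w(I)$ be the $K$-span of the $\operatorname{in}_w(F)$ with $0\ne F\in I$. It is a homogeneous ideal, and its part of degree $j$ is the associated graded space of the filtration of $I_j$ by $w(F)\le k$. So $\operatorname{in}_w(I)$ has the Hilbert function of $I$.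

\begin{lemma}\label{lem:weight}
There is $w\in\mathbb Z^{n+1}$ with $\operatorname{in}_w(I)=J$.
\end{lemma}

\begin{proof}
Choose homogeneous $G_1,\dots,G_r\in I$ whose initial monomials generate $J$. List all pairs $(a_k,b_k)$, $k=1,\dots,N$, where $x^{a_k}$ is the initial monomial of some $G_j$ and $x^{b_k}$ is another monomial of the same $G_j$, and put $v_k=a_k-b_k$. Gordan's theorem states that for vectors $v_1,\dots,v_N\in\mathbb Q^{n+1}$, either there is $w\in\mathbb Q^{n+1}$ with $w\cdot v_k>0$ for all $k$, or $\sum_kn_kv_k=0$ for some rational $n_k\ge0$, not all zero; clearing denominators, $w$ and the $n_k$ may be taken integral. In the second case $\prod_k(x^{a_k})^{n_k}=\prod_k(x^{b_k})^{n_k}$, although $x^{a_k}>x^{b_k}$ for all $k$; this contradicts the multiplicativity of $<$. So the first case holds, and $\operatorname{in}_w(G_j)$ is the leading term of $G_j$ for each $j$. Hence $J\subseteq\operatorname{in}_w(I)$, and equality holds because both ideals have the Hilbert function of $I$.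
\end{proof}

Fix such a $w$. On $S[t^{\pm1}]$ we extend the standard grading by $\deg t=0$, and we introduce a second grading, the \emph{$w$-degree}, with $\deg_w x_j=w_j$ and $\deg_w t=1$. Let $\varphi$ be the $K[t^{\pm1}]$-algebra automorphism of $S[t^{\pm1}]$ with $\varphi(x_j)=t^{w_j}x_j$. Since
\[
\varphi\bigl(t^{\,k-w\cdot u}x^u\bigr)=t^kx^u,
\]
the map $\varphi$ carries the part of $w$-degree $k$ onto $t^kS$. Put
\[
\widetilde I=S[t]\cap\varphi^{-1}\bigl(I\,S[t^{\pm1}]\bigr),\qquad R=S[t]/\widetilde I,\qquad \mathcal X=\operatorname{Proj}R\subset\mathbb P^n\times\mathbb A^1,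
\]
where $\operatorname{Proj}$ is taken for the standard grading and $\mathbb A^1=\operatorname{Spec}K[t]$. The ideal $\widetilde I$ is homogeneous for both gradings. Let $\mathcal X^*\subset\mathcal X$ be the open set $t\neq0$, and let $M^i=H^i(\mathcal X,\mathcal O_{\mathcal X})$.

\begin{lemma}\label{lem:family}
\begin{enumerate}
\item[(a)] The element $t$ is a nonzerodivisor on $R$.
\item[(b)] $R/tR=S/J$, so the fiber of $\mathcal X$ over $t=0$ is $X_0=\operatorname{Proj}(S/J)$.
\item[(c)] The map $\varphi$ induces an isomorphism $\psi\colon X\times\mathbb G_m\to\mathcal X^*$ over $\mathbb G_m$, given on closed points by $(a,t)\mapsto\bigl((t^{w_0}a_0:\dots:t^{w_n}a_n),t\bigr)$.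
\item[(d)] $M^i$ is a finitely generated $K[t]$-module, graded by the $w$-degree, and $\psi^*$ gives an isomorphism $M^i[t^{-1}]\cong H^i(X,\mathcal O_X)\otimes_KK[t^{\pm1}]$ that carries the part of $w$-degree $k$ onto $H^i(X,\mathcal O_X)\otimes t^k$.
\end{enumerate}
\end{lemma}

\begin{proof}
By definition $R$ embeds in $S[t^{\pm1}]/\varphi^{-1}(IS[t^{\pm1}])$, where $t$ is a unit; this ring is $R[t^{-1}]$, and $\varphi$ maps it isomorphically onto $(S/I)[t^{\pm1}]$, preserving the standard grading. This gives (a) and (c).

The nonzero elements of $w$-degree $k$ in $\varphi^{-1}(IS[t^{\pm1}])$ are the $\varphi^{-1}(t^kF)=\sum_uc_ut^{k-w\cdot u}x^u$ with $0\neq F=\sum_uc_ux^u\in I$. Such an element lies in $S[t]$ if and only if $w(F)\le k$. Modulo $t$ it is $0$ if $w(F)<k$ and $\operatorname{in}_w(F)$ if $w(F)=k$. So the image of $\widetilde I$ in $S$ is $\operatorname{in}_w(I)=J$, which is (b).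

For (d), compute $M^i$ by the \v Cech complex of the affine cover $\{x_j\ne0\}$. Its terms are the parts of standard degree $0$ of the localizations of $R$ at products of variables; they are $w$-graded and the differentials preserve the $w$-degree. Finite generation holds because $\mathcal X$ is projective over $K[t]$. Inverting $t$ gives the \v Cech complex of $\mathcal X^*$. As $\varphi(x_j)$ is $x_j$ times a unit, $\varphi$ identifies this complex with the \v Cech complex of $X$ tensored with $K[t^{\pm1}]$, and it converts $w$-degree into degree in $t$.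
\end{proof}

For $c\in H^i(X,\mathcal O_X)$ we call $c\otimes1=\mathrm{pr}_X^*c$, viewed on $\mathcal X^*$ through $\psi$, the \emph{constant class} of $c$. By (d), the constant classes are the elements of $w$-degree $0$ in $M^i[t^{-1}]=H^i(\mathcal X^*,\mathcal O)$. For each $c$ some multiple $c\otimes t^k$ comes from $M^i$. Everything depends on whether one can take $k=0$.

\section{Plane cubics and curves}\label{sec:model}

\subsection*{The order of the pole for a plane cubic}
Let $I=(F)$ with $F$ a cubic in $x_0,x_1,x_2$, and put $\widetilde F=\varphi^{-1}(t^{w(F)}F)$, of $w$-degree $w(F)$. Then $\widetilde I=(\widetilde F)$: since $w(FG)=w(F)+w(G)$, an element $\varphi^{-1}(t^kFG)$ of $\widetilde I$ equals $\widetilde F\cdot\varphi^{-1}(t^{k-w(F)}G)$ with the second factor in $S[t]$. The ideal sheaf of $\mathcal X$ in $\mathbb P^2\times\mathbb A^1$ is $\mathcal O(-3)\cdot\widetilde F$, and $H^1$ and $H^2$ of $\mathcal O_{\mathbb P^2\times\mathbb A^1}$ vanish. So the connecting map identifies $M^1$ with $H^2$ of the ideal sheaf, which is the free $K[t]$-module on the \v Cech class $\widetilde F/(x_0x_1x_2)$.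 In the same way $H^1(X,\mathcal O_X)=Kc$, with $c$ corresponding to $F/(x_0x_1x_2)$. Since
\[
\varphi\Bigl(\frac{\widetilde F}{x_0x_1x_2}\Bigr)=t^{k}\,\frac{F}{x_0x_1x_2},\qquad k=w(F)-w_0-w_1-w_2,
\]
we get $M^1=K[t]\cdot(c\otimes t^k)$, and the constant class of $c$ extends to $\mathcal X$ if and only if $k\le0$. If $\operatorname{in}_w(F)$ is a multiple of $x_0x_1x_2$, then $k=0$: the constant class extends and generates $M^1$.

Now take the smooth cubic $F=x_0^3+x_1^3+x_2^3$, $\operatorname{char}K\ne3$, with $w=(1,0,0)$. Here $J=(x_0^3)$ is not squarefree, and $k=2$. The formula $\psi(a,t)=((ta_0:a_1:a_2),t)$ makes sense at $t=0$, because $(1:0:0)\notin X$. So $\psi$ extends to $h\colon X\times\mathbb A^1\to\mathcal X$, and $h$ maps $D=X\times\{0\}$ to the line $L=V(x_0)$. Let $\alpha\in M^1$. Then $h^*\alpha\in H^1(X\times\mathbb A^1,\mathcal O)=K[t]\,c$, and its value at $t=0$ is the pullback along $D\to L$ of $\alpha|_L\in H^1(L,\mathcal O_L)=0$. Therefore $h^*M^1\subseteq tK[t]\,c$. This explains without computation why $k>0$: if the constant class extended to some $\alpha$, then $h^*\alpha=c$ would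 have the value $c\neq0$ and the value $0$ at $t=0$. The proof of Theorem~\ref{thm:pullback} is this argument, run in a situation where the constant class does extend.

\subsection*{The case $\dim Z=1$}
In general $\psi$ does not extend to $t=0$. For $F=x_0x_1x_2+x_0^3+x_1^3$ and $w=(0,0,1)$, the formula $(a_0:a_1:ta_2)$ breaks down at $t=0$ at the point $a=(0:0:1)$ of $X$. When $Z$ is a curve, blowing up points repairs this. Let $J$ be squarefree, let $g\colon Z\to X$ with $Z$ a smooth connected curve, let $c\in H^1(X,\mathcal O_X)$, and grant that the constant class of $c$ extends to $\alpha\in M^1$ (Proposition~\ref{prop:extend}). Put $Y=Z\times\mathbb A^1$ and $D=Z\times\{0\}$. The map $\psi\circ(g\times\mathrm{id})$ is a rational map from the smooth surface $Y$ to $\mathcal X\subset\mathbb P^n\times\mathbb A^1$, defined off $D$. By elimination of indeterminacy on surfaces there is a composition $f\colon W\to Y$ of blowups of closed points over $D$ on which it becomes a morphism $h\colon W\to\mathcal X$. Two properties of point blowups on smooth surfaces finish the proof: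
\begin{enumerate}
\item[(1)] $Rf_*\mathcal O_W=\mathcal O_Y$, so $h^*\alpha=f^*\beta$ for a unique $\beta\in H^1(Y,\mathcal O_Y)=H^1(Z,\mathcal O_Z)\otimes K[t]$;
\item[(2)] the strict transform $Z'\subset W$ of the smooth curve $D$ maps isomorphically onto $D$.
\end{enumerate}
Off $D$ the class $\beta$ equals $g^*c\otimes1$, so $\beta=g^*c\otimes1$. Hence $(h^*\alpha)|_{Z'}$ corresponds to $g^*c$ under $Z'\cong D\cong Z$. But $h$ maps the integral curve $Z'$ into an irreducible component of $X_0$, a linear space, on which $H^1(\mathcal O)=0$. So $g^*c=0$.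

In higher dimension we use no resolution of singularities. We take for $W$ a normalized graph closure, for which neither (1) nor (2) is available: $h^*\alpha$ need not be a pullback from $Y$, and $Z'\to D$ is only birational. What the argument needs is less. It needs a map $s$ from the cohomology of $W$ to that of $Y$ which inverts $f^*$ off $D$, and such that $s(\gamma)|_D$ depends only on $\gamma|_{Z'}$. This is Proposition~\ref{prop:trace}.

\section{Constant classes extend over the family}\label{sec:extend}

From now on $J$ is squarefree. Write $J=\bigcap_{a=1}^NP_a$ with $P_a$ the minimal primes of $J$; each is generated by variables. Since $X\neq\emptyset$, none of them is $(x_0,\dots,x_n)$. For a nonempty $A\subseteq\{1,\dots,N\}$ put $P_A=\sum_{a\in A}P_a$ and $L_A=\operatorname{Proj}(S/P_A)=\bigcap_{a\in A}L_a$, where $L_a=L_{\{a\}}$. Each $L_A$ is a linear subspace of $\mathbb P^n$ or empty, and the $L_a$ are the irreducible components of $X_0$.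

By Lemma~\ref{lem:family}(d), the constant classes extend as soon as $M^i$ is free and generated in $w$-degree $0$. Two things are needed: that $M^i/tM^i$ is all of $H^i(X_0,\mathcal O_{X_0})$ with no torsion intervening, and that this group lies in degree $0$. Both follow from one fact about $X_0$: its coherent cohomology $H^i(\mathcal O)$ is the cohomology of the constant sheaf, which depends only on the topological space and so lifts to every thickening. For a topological space $T$ let $K_T$ be the constant sheaf with stalk $K$; for a closed subset $T\subseteq X_0$ we view $K_T$ as a sheaf on $X_0$ by pushforward. All spaces carry the Zariski topology.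

\begin{lemma}\label{lem:special}
For all $i$:
\begin{enumerate}
\item[(a)] $H^i(X_0,\mathcal O_{X_0})$ is concentrated in $w$-degree $0$;
\item[(b)] the natural map $H^i(X_0,K_{X_0})\to H^i(X_0,\mathcal O_{X_0})$ is an isomorphism.
\end{enumerate}
\end{lemma}

\begin{proof}
Recall that for a nonempty finite set $T$ the augmented cochain complex of the full simplex on $T$,
\[
0\to K\to\bigoplus_{A\subseteq T,\,|A|=1}K\to\bigoplus_{A\subseteq T,\,|A|=2}K\to\cdots,
\]
is exact. Consider the complex of $\mathbb Z^{n+1}$-graded $S$-modules
\begin{equation}\label{eq:MV}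
0\to S/J\to\bigoplus_{|A|=1}S/P_A\to\bigoplus_{|A|=2}S/P_A\to\cdots
\end{equation}
whose differentials are the alternating sums of the projections $S/P_A\to S/P_{A\cup\{b\}}$. Fix a monomial $x^u$ and let $T(u)=\{a: x^u\notin P_a\}$. A monomial lies in $P_A$ if and only if it is divisible by one of the variables generating $P_A$, that is, if and only if it lies in some $P_a$ with $a\in A$. So $(S/P_A)_u$ is $K$ if $A\subseteq T(u)$ and $0$ otherwise. Because $J=\bigcap_aP_a$, the space $(S/J)_u$ is $K$ if $T(u)\ne\emptyset$ and $0$ otherwise. Thus \eqref{eq:MV} in multidegree $u$ is the augmented cochain complex of the simplex on $T(u)$ if $T(u)\neq\emptyset$, and is zero otherwise. So \eqref{eq:MV} is exact.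

Passing to sheaves gives a resolution of $\mathcal O_{X_0}$ by the sheaves $\mathcal F^p=\bigoplus_{|A|=p+1}\mathcal O_{L_A}$. For $L_A\ne\emptyset$ we have $H^q(L_A,\mathcal O)=0$ for $q>0$ and $H^0(L_A,\mathcal O)=K$, in $w$-degree $0$. So the resolution is acyclic, and $H^i(X_0,\mathcal O_{X_0})$ is the cohomology of the complex $C^\bullet$ with
\[
C^p=\Gamma(X_0,\mathcal F^p)=\bigoplus_{|A|=p+1,\ L_A\ne\emptyset}K .
\]
This identification respects the $w$-degree: the \v Cech complex of $\mathcal O_{X_0}$ and the complex $C^\bullet$ both map to the total complex of the \v Cech complexes of the $\mathcal F^p$ by graded quasi-isomorphisms. This proves (a).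

The complex $0\to K_{X_0}\to\bigoplus_{|A|=1}K_{L_A}\to\bigoplus_{|A|=2}K_{L_A}\to\cdots$ is exact as well, since its stalk at $x\in X_0$ is the augmented cochain complex of the simplex on the nonempty set $\{a:x\in L_a\}$. On an irreducible space every nonempty open set is connected, so the constant sheaf is flasque, hence acyclic, with global sections $K$. The maps $K_{L_A}\to\mathcal O_{L_A}$ form a morphism of acyclic resolutions over $K_{X_0}\to\mathcal O_{X_0}$, and on global sections it is the identity of $C^\bullet$. This proves (b).
\end{proof}

For the triangle, $C^\bullet$ is $K^3\to K^3$ (three lines, three vertices, empty triple intersection); the kernel is the diagonal $K$, so $H^1=K$. For the triple line $V(x_0^3)$ of Section~\ref{sec:model} both statements fail: $H^1(X_0,\mathcal O_{X_0})$ is spanned by the class $x_0^3/(x_0x_1x_2)$ of $w$-degree $2$, while $K_{X_0}$ is flasque.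

\begin{proposition}\label{prop:extend}
For every $i\ge0$ the $K[t]$-module $M^i=H^i(\mathcal X,\mathcal O_{\mathcal X})$ is free and generated in $w$-degree $0$, and $M^i/tM^i\cong H^i(X_0,\mathcal O_{X_0})$. Consequently $\dim_KH^i(X,\mathcal O_X)=\dim_KH^i(X_0,\mathcal O_{X_0})$, and for every $c\in H^i(X,\mathcal O_X)$ the constant class $\mathrm{pr}_X^*c\in H^i(\mathcal X^*,\mathcal O)$ extends to a class $\alpha\in M^i$.
\end{proposition}

\begin{proof}
For $m\ge1$ let $X_0^{(m)}=\operatorname{Proj}(R/t^mR)$; it has the same topological space as $X_0=X_0^{(1)}$. The map $K_{X_0}\to\mathcal O_{X_0}$ factors through $\mathcal O_{X_0^{(m)}}$, so by Lemma~\ref{lem:special}(b) the restriction $H^i(X_0^{(m)},\mathcal O)\to H^i(X_0,\mathcal O)$ is surjective for all $i$ and $m$.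

By Lemma~\ref{lem:family}(a) the rows of the following commutative diagram are exact:
\[
\begin{array}{ccccccccc}
0&\to&\mathcal O_{\mathcal X}&\xrightarrow{\;t^m\;}&\mathcal O_{\mathcal X}&\to&\mathcal O_{X_0^{(m)}}&\to&0\\[2pt]
&&\downarrow{\scriptstyle t^{m-1}}&&\|&&\downarrow&&\\[2pt]
0&\to&\mathcal O_{\mathcal X}&\xrightarrow{\;\;t\;\;}&\mathcal O_{\mathcal X}&\to&\mathcal O_{X_0}&\to&0.
\end{array}
\]
Let $\delta_m\colon H^i(X_0^{(m)},\mathcal O)\to M^{i+1}$ be the connecting map of the top row and $\delta=\delta_1$. Given $\gamma\in H^i(X_0,\mathcal O)$, lift it to $\gamma_m\in H^i(X_0^{(m)},\mathcal O)$. The diagram gives $\delta(\gamma)=t^{m-1}\delta_m(\gamma_m)$. Hence $\delta(\gamma)\in\bigcap_mt^mM^{i+1}$. This intersection is zero: the finitely generated graded module $M^{i+1}$ vanishes in degrees $\ll0$, and the component of degree $k$ of an element of $t^mM^{i+1}$ lies in $t^m(M^{i+1})_{k-m}$, which is zero for large $m$. So $\delta=0$ for every $i$, and the long exact sequence of the bottom row breaks into short exact sequences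
\[
0\to M^i\xrightarrow{\;t\;}M^i\to H^i(X_0,\mathcal O_{X_0})\to0\qquad(i\ge0).
\]

Write $M=M^i$. By Lemma~\ref{lem:special}(a), $M/tM$ lies in degree $0$; lift a basis to elements $e_1,\dots,e_\rho\in M_0$, and let $M'$ be the submodule they generate. Then $M/M'=t(M/M')$, and $M/M'$ vanishes in degrees $\ll0$, so $M=M'$. A homogeneous relation among the $e_j$ has the form $t^k\sum_j\lambda_je_j=0$ with $\lambda_j\in K$; as $t$ is injective, $\sum_j\lambda_je_j=0$, and reducing modulo $t$ gives $\lambda_j=0$. So $M=M_0\otimes_KK[t]$, and $M_0\to(M[t^{-1}])_0$ is bijective. By Lemma~\ref{lem:family}(d) the target is the space of constant classes, of dimension $\dim_KH^i(X,\mathcal O_X)$.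
\end{proof}

\section{A trace map for modifications of $Z\times\mathbb A^1$}\label{sec:trace}

This section does not involve $X$. Let $Z$ be a smooth connected variety of dimension $d$, and put
\[
Y=Z\times\mathbb A^1,\qquad D=Z\times\{0\}=\operatorname{div}(t),\qquad Y^*=Z\times\mathbb G_m .
\]
Let $W$ be a normal variety and $f\colon W\to Y$ a proper birational morphism that is an isomorphism over $Y^*$. We write $t$ also for its pullback to $W$.

\begin{lemma}\label{lem:V}
There is an open set $V\subseteq Y$ that contains $Y^*$ and the generic point $\eta$ of $D$, such that $f^{-1}(V)\to V$ is an isomorphism. The complement $Y\setminus V$ has codimension at least $2$.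
\end{lemma}

\begin{proof}
Since $f$ is proper, the set of $y\in Y$ with $\dim f^{-1}(y)\ge1$ is closed; let $V$ be its complement. It contains $Y^*$. If $\dim f^{-1}(\eta)\geq1$, the generic point of a positive-dimensional component of this fiber has a residue field of transcendence degree at least $d+1$ over $K$, so its closure is all of $W$; this is impossible, because $f^{-1}(D)\neq W$. Thus $\eta\in V$, and $Y\setminus V$ is a proper closed subset of the irreducible divisor $D$. The morphism $f^{-1}(V)\to V$ is proper and quasi-finite, hence finite. It is also birational and $V$ is normal, so it is an isomorphism.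
\end{proof}

Let $Z'\subset W$ be the closure of $f^{-1}(D\cap V)$ with the reduced structure, the \emph{strict transform} of $D$, and let $\mathcal I'\subset\mathcal O_W$ be its ideal sheaf. It is a prime divisor and $t\in\mathcal I'$. If $E\neq Z'$ is another prime divisor on which $t$ vanishes, its generic point lies outside $f^{-1}(V)$, so it maps to a point of $D$ other than $\eta$. We call such $E$ \emph{exceptional}.

\begin{proposition}\label{prop:trace}
There is a morphism $s\colon Rf_*\mathcal O_W\to\mathcal O_Y$ in the derived category of $Y$ such that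
\begin{enumerate}
\item[(a)] $s|_{Y^*}$ is the inverse of the canonical isomorphism $\mathcal O_{Y^*}\to Rf_*\mathcal O_W|_{Y^*}$;
\item[(b)] the composite $Rf_*\mathcal O_W\xrightarrow{s}\mathcal O_Y\to\mathcal O_D$ factors through the restriction map $Rf_*\mathcal O_W\to Rf_*\mathcal O_{Z'}$.
\end{enumerate}
\end{proposition}

The content of (b) is that the exceptional divisors can be ignored. A factorization through the whole fiber $f^{-1}(D)$ would be of no use in the application: when $Z=X$, the map $W\to\mathcal X$ of Section~\ref{sec:proof} is proper and dominant, so $f^{-1}(D)$ maps onto all of $X_0$ and not into a single linear space.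

Morphisms out of $Rf_*\mathcal O_W$ are what Grothendieck duality describes: they are sections of a sheaf on $W$. We shall see that this sheaf is a relative canonical sheaf, that $s$ is the Jacobian determinant of $f$ up to a unit, and that (b) amounts to a lower bound for its order of vanishing along exceptional divisors.

\subsection*{Recollections on duality}
To every morphism $p\colon T'\to T$ of separated $K$-schemes of finite type is attached a triangulated functor $p^!$ from $D^+_{\mathrm{coh}}(T)$ to $D^+_{\mathrm{coh}}(T')$, the derived categories of bounded-below complexes with coherent cohomology. We use the following standard facts.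
\begin{enumerate}
\item[(D1)] For $f\colon W\to Y$ proper, $f^!$ is right adjoint to $Rf_*$: there are bijections $\operatorname{Hom}_W(\mathcal F,f^!\mathcal G)\cong\operatorname{Hom}_Y(Rf_*\mathcal F,\mathcal G)$, natural in $\mathcal F$ and $\mathcal G$. The functor $f^!$ is $\mathcal O_Y$-linear, and $f^!$ and the adjunction are compatible with restriction to open subsets of $Y$. Over an open set where $f$ is an isomorphism, $f^!=f^*$ and the counit is the canonical isomorphism $Rf_*f^*\cong\mathrm{id}$.
\item[(D2)] $(p\circ p')^!\cong p'^{\,!}p^!$; for an open immersion $j$, $j^!=j^*$; and $p^!(\mathcal G\otimes\mathcal L)\cong p^!\mathcal G\otimes p^*\mathcal L$ for a line bundle $\mathcal L$.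
\item[(D3)] If $q\colon T\to\operatorname{Spec}K$ is smooth of pure dimension $e$, then $q^!K\cong\Omega^e_{T}[e]$, where $\Omega^e_T=\bigwedge^e\Omega_{T/K}$.
\item[(D4)] If $\nu\colon\operatorname{Spec}B\to\operatorname{Spec}C$ is finite, then $\nu^!\mathcal G=R\operatorname{Hom}_C(B,\mathcal G)$ with its $B$-module structure.
\end{enumerate}
We also use a formal fact. If a complex $\mathcal G$ has no cohomology in negative degrees and $\mathcal F$ is a sheaf, then
\begin{equation}\label{eq:hom}
\operatorname{Hom}(\mathcal F,\mathcal G)=\operatorname{Hom}(\mathcal F,\mathcal H^0(\mathcal G)),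
\end{equation}
naturally in $\mathcal F$ and $\mathcal G$; this follows from the triangle $\mathcal H^0(\mathcal G)\to\mathcal G\to\tau_{\ge1}\mathcal G\to$, since there are no nonzero morphisms from $\mathcal F$ to $\tau_{\ge1}\mathcal G$ or to $\tau_{\ge1}\mathcal G[-1]$.

Let $q_W$ and $q_Y$ be the structure maps to $\operatorname{Spec}K$, and let $W_{\mathrm{sm}}\subseteq W$ be the smooth locus. A normal variety is regular in codimension one, and over the perfect field $K$ regular points are smooth points. So $W_{\mathrm{sm}}$ contains all points of codimension one.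

\begin{lemma}\label{lem:omega}
The complex $q_W^!K$ has no cohomology in degrees $<-(d+1)$. The sheaf $\omega_W=\mathcal H^{-d-1}(q_W^!K)$ is torsion-free, and $\omega_W|_{W_{\mathrm{sm}}}\cong\Omega^{d+1}_{W_{\mathrm{sm}}}$. If $U\subseteq W$ is open and $\tau$ is an element of the generic stalk of $\omega_W$ that lies in $\omega_{W,x}$ for every point $x\in U$ of codimension one, then $\tau\in\omega_W(U)$.
\end{lemma}

\begin{proof}
The description on $W_{\mathrm{sm}}$ is (D2) and (D3). The rest is local, so let $U=\operatorname{Spec}B$ be affine and let $C=K[z_0,\dots,z_d]\subseteq B$ be a Noether normalization. By (D2)--(D4), $q_W^!K|_U\cong R\operatorname{Hom}_C(B,C)[d+1]$. This gives the bound on degrees and $\omega_W(U)=\operatorname{Hom}_C(B,C)$. Every nonzero $b\in B$ divides a nonzero $z\in C$, the constant term of an integral equation of least degree. If $b\lambda=0$ for $\lambda\in\operatorname{Hom}_C(B,C)$, then $z\lambda(B)=0$, so $\lambda=0$; thus $\omega_W$ is torsion-free. The generic stalk is $\operatorname{Hom}_C(B,\operatorname{Frac}C)$. Given $\tau$ as in the statement, the ideal $\mathfrak c=\{b\in B:b\tau\in\omega_W(U)\}$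 is nonzero and lies in no prime of height one, so $\dim B/\mathfrak c\le d-1$. As $B/\mathfrak c$ is finite over $C/(\mathfrak c\cap C)$, the ideal $\mathfrak c\cap C$ lies in no prime $\mathfrak p\subset C$ of height one. Hence $\tau(B)\subseteq C_{\mathfrak p}$ for all such $\mathfrak p$, and $\tau(B)\subseteq\bigcap_{\mathfrak p}C_{\mathfrak p}=C$.
\end{proof}

\subsection*{The section $\sigma$}
Here smoothness of $Z$ enters for the first time: $\omega_Y=\Omega^{d+1}_Y$ is a line bundle and $q_Y^!K\cong\omega_Y[d+1]$. By (D2),
\[
f^!\mathcal O_Y\cong q_W^!K\otimes f^*\omega_Y^{-1}[-d-1].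
\]
So $f^!\mathcal O_Y$ has no cohomology in negative degrees, and $\mathcal H^0(f^!\mathcal O_Y)\cong\omega_{W/Y}:=\omega_W\otimes f^*\omega_Y^{-1}$. Fix this isomorphism and an isomorphism $\omega_W|_{W_{\mathrm{sm}}}\cong\Omega^{d+1}_{W_{\mathrm{sm}}}$. The sheaf $\omega_{W/Y}$ is locally isomorphic to $\omega_W$, so Lemma~\ref{lem:omega} applies to it. Pullback of top forms, $f^*\omega_Y\to\Omega^{d+1}_{W_{\mathrm{sm}}}$, is a section $\sigma_0$ of $\omega_{W/Y}$ over $W_{\mathrm{sm}}$, and by Lemma~\ref{lem:omega} it extends to $W$. If $\theta$ is a local generator of $\omega_Y$, then $\sigma_0=f^*\theta\otimes\theta^{-1}$.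

We have not tracked how the chosen isomorphisms interact with the adjunction, so the morphism adjoint to $\sigma_0$ may miss (a) by a unit. The unit can be removed. Over $V$ the map $f$ is an isomorphism, so $\sigma_0$ generates the line bundle $\omega_{W/Y}|_{f^{-1}(V)}=f^!\mathcal O_Y|_{f^{-1}(V)}$. Let $\sigma'$ be the section of this line bundle adjoint to the inverse of the canonical isomorphism $\mathcal O_V\to Rf_*\mathcal O_W|_V$. By the last part of (D1), $\sigma'$ is the section $1$ of $f^*\mathcal O_V$, so it is a generator too. Hence $\sigma'=f^*(\epsilon)\sigma_0$ with $\epsilon\in\mathcal O(V)^\times$. Since $Y$ is normal and $Y\setminus V$ has codimension at least $2$, both $\epsilon$ and $\epsilon^{-1}$ extend to $Y$, so $\epsilon\in\mathcal O(Y)^\times$. Put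
\[
\sigma=f^*(\epsilon)\,\sigma_0\in H^0(W,\omega_{W/Y}),\qquad\text{so that }\ \sigma|_{f^{-1}(V)}=\sigma'.
\]

\begin{lemma}\label{lem:jacobian}
$\mathcal I'\cdot\sigma\subseteq t\,\omega_{W/Y}$.
\end{lemma}

The simplest case shows what to expect. Let $d=1$, let $y$ be a local coordinate on $Z$, and blow up the point $t=y=0$. In the chart $t=\pi$, $y=v\pi$ one has $dt\wedge dy=\pi\,d\pi\wedge dv$, so $\sigma_0$ and $t$ both vanish to order one along the exceptional curve $\pi=0$. In general, if $t$ vanishes to order $m$ along $E$, then $dt$ alone is only divisible by $\pi^{m-1}$. The missing factor comes from a second coordinate that vanishes on $f(E)$, and such a coordinate exists exactly because $f(E)\ne D$.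

\begin{proof}
As $f^*(\epsilon)$ is a unit, we may replace $\sigma$ by $\sigma_0$. Let $r$ be a section of $\mathcal I'$ over an open set $U$. We must show that $r\sigma_0/t$, an element of the generic stalk of $\omega_{W/Y}$, is a section over $U$. By Lemma~\ref{lem:omega} it suffices to check this at points $\xi\in U$ of codimension one. If $t$ is a unit at $\xi$ there is nothing to show. If $\xi$ is the generic point of $Z'$, then $\mathcal O_{W,\xi}=\mathcal O_{Y,\eta}$ and $\mathcal I'_\xi=(t)$, so $r/t$ is regular at $\xi$. It remains to treat the generic point $\xi$ of an exceptional divisor, and we show that $\sigma_0\in t\,\omega_{W/Y,\xi}$.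

Let $y=f(\xi)\in D\cong Z$, a point of $Z$ other than the generic point, with maximal ideal $\mathfrak m\subset\mathcal O_{Z,y}$ and residue field $k(y)$. Then $\mathfrak m\ne0$, so $\mathfrak m\neq\mathfrak m^2$ by Nakayama's lemma. As $K$ is perfect, $k(y)/K$ is separable, and therefore the map $\mathfrak m/\mathfrak m^2\to\Omega_{Z,y}\otimes k(y)$, $z\mapsto dz$, is injective \cite[Theorem~25.2]{Matsumura}. (One can also count dimensions in the exact sequence $\mathfrak m/\mathfrak m^2\to\Omega_{Z,y}\otimes k(y)\to\Omega_{k(y)/K}\to0$: if $y$ has codimension $\kappa$, they are $\kappa$, $d$ and $\operatorname{trdeg}_Kk(y)=d-\kappa$.) Choose $y_1\in\mathfrak m\setminus\mathfrak m^2$; then $dy_1\neq0$ in $\Omega_{Z,y}\otimes k(y)$. This $d$-dimensional space is spanned by the $dz$ with $z\in\mathcal O_{Z,y}$, so there are $y_2,\dots,y_d\in\mathcal O_{Z,y}$ such that $dy_1,\dots,dy_d$ is a basis of it. By Nakayama's lemma they form a basis of the free module $\Omega_{Z,y}$; this is the second use of smoothness. Pull the $y_j$ back to $Y$. Then $\theta=dt\wedge dy_1\wedge\dots\wedge dy_d$ generates $\omega_{Y,y}$,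 and $y_1$ lies in the maximal ideal of $\mathcal O_{Y,y}$.

Let $\pi$ be a uniformizer of the discrete valuation ring $\mathcal O_{W,\xi}$. The homomorphism $\mathcal O_{Y,y}\to\mathcal O_{W,\xi}$ is local, so $t=u\pi^m$ with $u$ a unit and $m\ge1$, and $y_1=v\pi$ with $v\in\mathcal O_{W,\xi}$. In $\Omega^2_{W,\xi}$ we compute
\begin{align*}
dt\wedge dy_1&=\pi^{m-1}\,(mu\,d\pi+\pi\,du)\wedge(v\,d\pi+\pi\,dv)\\
&=\pi^{m}\,\bigl(mu\,d\pi\wedge dv+v\,du\wedge d\pi+\pi\,du\wedge dv\bigr),
\end{align*}
since $d\pi\wedge d\pi=0$. The computation is valid whether or not $m$ is zero in $K$. Hence $f^*\theta\in\pi^m\Omega^{d+1}_{W,\xi}=t\,\Omega^{d+1}_{W,\xi}$, that is, $\sigma_0=f^*\theta\otimes\theta^{-1}\in t\,\omega_{W/Y,\xi}$.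
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trace}]
By \eqref{eq:hom}, $\operatorname{Hom}(\mathcal O_W,f^!\mathcal O_Y)=H^0(W,\omega_{W/Y})$. Let $s\colon Rf_*\mathcal O_W\to\mathcal O_Y$ be adjoint to $\sigma$. The adjunction is compatible with restriction to $V$, and $\sigma|_{f^{-1}(V)}=\sigma'$, so $s|_V$ is the inverse of the canonical isomorphism. As $Y^*\subseteq V$, this gives (a).

By naturality of the adjunction in $\mathcal G$, the composite in (b) is adjoint to $\bar\sigma\colon\mathcal O_W\xrightarrow{\sigma}f^!\mathcal O_Y\to f^!\mathcal O_D$. Apply $f^!$ to $0\to\mathcal O_Y\xrightarrow{t}\mathcal O_Y\to\mathcal O_D\to0$. By linearity of $f^!$ we get a triangle $f^!\mathcal O_Y\xrightarrow{t}f^!\mathcal O_Y\to f^!\mathcal O_D\to$. Its cohomology sequence shows that $\mathcal H^{j}(f^!\mathcal O_D)=0$ for $j\le-2$ and that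
\[
0\to\mathcal H^{-1}(f^!\mathcal O_D)\to\omega_{W/Y}\xrightarrow{\;t\;}\omega_{W/Y}\to\mathcal H^0(f^!\mathcal O_D)
\]
is exact. Since $\omega_{W/Y}$ is torsion-free, $\mathcal H^{-1}(f^!\mathcal O_D)=0$, and $\omega_{W/Y}/t\,\omega_{W/Y}$ is a subsheaf of $\mathcal H^0(f^!\mathcal O_D)$. So \eqref{eq:hom} applies to $f^!\mathcal O_D$, and $\bar\sigma$ is the section of $\mathcal H^0(f^!\mathcal O_D)$ given by the class of $\sigma$ modulo $t$. By Lemma~\ref{lem:jacobian} this section is annihilated by $\mathcal I'$, so the sheaf map $\mathcal O_W\to\mathcal H^0(f^!\mathcal O_D)$ factors through $\mathcal O_W/\mathcal I'=\mathcal O_{Z'}$. By \eqref{eq:hom} for $\mathcal F=\mathcal O_{Z'}$, the morphism $\bar\sigma$ factors as $\mathcal O_W\to\mathcal O_{Z'}\to f^!\mathcal O_D$. Naturality of the adjunction in $\mathcal F$ turns this into a factorization $Rf_*\mathcal O_W\to Rf_*\mathcal O_{Z'}\to\mathcal O_D$.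
\end{proof}

\section{Proof of Theorem~\ref{thm:pullback}}\label{sec:proof}

Let $g\colon Z\to X$ with $Z$ smooth and connected, and let $Y$, $D$, $Y^*$ be as in Section~\ref{sec:trace}. Consider the morphism over $\mathbb A^1$
\[
h^\circ\colon Y^*\xrightarrow{\;g\times\mathrm{id}\;}X\times\mathbb G_m\xrightarrow{\;\psi\;}\mathcal X^*\subset\mathcal X .
\]
Its graph $\Gamma^*$ is closed in $Y^*\times_{\mathbb G_m}\mathcal X^*$, because $\mathcal X^*$ is separated over $\mathbb G_m$, and $\Gamma^*\cong Y^*$. Let $\Gamma$ be the closure of $\Gamma^*$ in $Y\times_{\mathbb A^1}\mathcal X$ with the reduced structure. It is a variety, projective over $Y$, whose open subset $t\neq0$ is $\Gamma^*$. Let $W\to\Gamma$ be the normalization; it is finite, and an isomorphism over the normal open set $\Gamma^*$. The projections give a proper birational morphism $f\colon W\to Y$ that is an isomorphism over $Y^*$, and a morphism $h\colon W\to\mathcal X$ over $\mathbb A^1$ with $h\circ f^{-1}=h^\circ$ on $Y^*$. Let $Z'$ and $s$ be as in Proposition~\ref{prop:trace}.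

Let $i>0$ and $c\in H^i(X,\mathcal O_X)$. By Proposition~\ref{prop:extend} there is $\alpha\in H^i(\mathcal X,\mathcal O_{\mathcal X})$ with $\psi^*(\alpha|_{\mathcal X^*})=\mathrm{pr}_X^*c$. Put
\[
\alpha_W=h^*\alpha\in H^i(W,\mathcal O_W)=H^i(Y,Rf_*\mathcal O_W),\qquad \beta=s(\alpha_W)\in H^i(Y,\mathcal O_Y).
\]
A \v Cech complex for a finite affine cover of $Z$ gives $H^i(Y,\mathcal O_Y)=H^i(Z,\mathcal O_Z)\otimes K[t]$ and $H^i(Y^*,\mathcal O)=H^i(Z,\mathcal O_Z)\otimes K[t^{\pm1}]$; restriction to $Y^*$ is the inclusion, and restriction to $D\cong Z$ is evaluation at $t=0$. We compute $\beta|_D$ in two ways.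

\emph{First computation.} By Proposition~\ref{prop:trace}(a), over $Y^*$ the map $s$ inverts $f^*$. So
\[
\beta|_{Y^*}=(h\circ f^{-1})^*\alpha=(g\times\mathrm{id})^*\,\mathrm{pr}_X^*c=\mathrm{pr}_Z^*\,g^*c=g^*c\otimes1 .
\]
Restriction to $Y^*$ is injective, so $\beta=g^*c\otimes1$ and $\beta|_D=g^*c$.

\emph{Second computation.} By Proposition~\ref{prop:trace}(b), $\beta|_D$ is the image of $\alpha_W|_{Z'}=(h|_{Z'})^*\alpha$ under a linear map $H^i(Z',\mathcal O_{Z'})=H^i(Y,Rf_*\mathcal O_{Z'})\to H^i(D,\mathcal O_D)$. Since $t=0$ on $Z'$, the morphism $h|_{Z'}$ factors through $X_0=\bigcup_aL_a$. Since $Z'$ is irreducible, its image lies in one $L_a$, and since $Z'$ is reduced, $h|_{Z'}$ factors through the closed subscheme $L_a$. So $\alpha_W|_{Z'}$ is the pullback of $\alpha|_{L_a}\in H^i(L_a,\mathcal O_{L_a})$, and this group is zero because $L_a$ is a projective space and $i>0$. Hence $\beta|_D=0$.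

Comparing the two computations gives $g^*c=0$. This proves Theorem~\ref{thm:pullback}, and with it Theorem~\ref{thm:smooth}. \qed

\begin{remark}
Squarefreeness is used only to obtain $\alpha$. The second computation works for any monomial ideal $J$, since the reduced scheme underlying $X_0$ is always a union of coordinate subspaces; the Fermat cubic of Section~\ref{sec:model} is an instance. Smoothness of $Z$ is used only in Proposition~\ref{prop:trace}. Example~\ref{ex:normal}, with $g$ the identity, shows that normality of $Z$ would not suffice.
\end{remark}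

\section{Consequences and examples}\label{sec:complements}

In this section $K$ is again an arbitrary field, and $X_{\overline K}$ denotes the extension of scalars of $X$ to $\overline K$.

\subsection*{Rational singularities}
In characteristic zero, $X$ has \emph{rational singularities} over $\overline K$ if there is a resolution of singularities $\rho\colon Z\to X_{\overline K}$, that is, a proper birational morphism from a smooth scheme, for which $\mathcal O_{X_{\overline K}}\to R\rho_*\mathcal O_Z$ is an isomorphism.

\begin{corollary}\label{cor:rational}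
Suppose that the ideal of $X\subset\mathbb P^n_K$ admits a squarefree initial ideal. If $\operatorname{char}K=0$ and $X$ has rational singularities over $\overline K$, then $H^i(X,\mathcal O_X)=0$ for all $i>0$. More generally, in any characteristic, $H^i(X,\mathcal O_X)=0$ for a given $i>0$ as soon as there are finitely many smooth connected $\overline K$-varieties $Z_c$ with morphisms $Z_c\to X_{\overline K}$ such that $H^i(X_{\overline K},\mathcal O)\to\bigoplus_cH^i(Z_c,\mathcal O)$ is injective.
\end{corollary}

\begin{proof}
As in the proof of Theorem~\ref{thm:smooth}, the hypothesis on the initial ideal and the dimensions of the cohomology groups are preserved by passing to $\overline K$. In the second statement the injective map is zero by Theorem~\ref{thm:pullback}. For the first, let the $Z_c$ be the connected components of a resolution $Z$ as above; then $H^i(X_{\overline K},\mathcal O)\to H^i(Z,\mathcal O_Z)=\bigoplus_cH^i(Z_c,\mathcal O)$ is an isomorphism.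
\end{proof}

\begin{example}[one isolated normal singularity]\label{ex:normal}
Smoothness in Theorem~\ref{thm:smooth} cannot be weakened to normality, even with a single isolated hypersurface singularity. Let $n\ge3$, $\operatorname{char}K\nmid n+1$, and
\[
F=x_0x_1\cdots x_n+\sum_{j<n}x_j^{n+1},\qquad X=V(F)\subset\mathbb P^n .
\]
For a lexicographic order with $x_n$ largest, $\operatorname{in}_<(F)=x_0\cdots x_n$, the only monomial of $F$ containing $x_n$. At a singular point over $\overline K$, the equation $\partial F/\partial x_n=x_0\cdots x_{n-1}=0$ gives $x_l=0$ for some $l<n$. For $j<n$, $j\neq l$, we have $\partial F/\partial x_j=\prod_{k\ne j}x_k+(n+1)x_j^n$, and the product contains $x_l$; so $x_j=0$. The only candidate is $(0:\dots:0:1)$, where $F$ vanishes to order $n$, so it is singular. A hypersurface of dimension $n-1\ge2$ with one singular point is normal by Serre's criterion. Yet $H^{n-1}(X,\mathcal O_X)\cong H^n(\mathbb P^n,\mathcal O(-n-1))\cong K$, as in Example~\ref{ex:hypersurface}.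
\end{example}

\subsection*{The Cohen--Macaulay property}
Let $\mathfrak m=(x_0,\dots,x_n)$, let $I$ be a homogeneous ideal with $X=\operatorname{Proj}(S/I)\neq\emptyset$ of dimension $d$, and let $H^i_{\mathfrak m}$ denote local cohomology. The ring $S/I$ has dimension $d+1$. It is \emph{Cohen--Macaulay} if and only if $H^i_{\mathfrak m}(S/I)=0$ for $i\le d$; its \emph{$a$-invariant} is the largest $j$ with $H^{d+1}_{\mathfrak m}(S/I)_j\ne0$; and $H^i_{\mathfrak m}(S/I)=0$ for $i>d+1$. Local cohomology and sheaf cohomology are related by the exact sequences and isomorphisms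
\begin{gather}
0\to H^0_{\mathfrak m}(S/I)_j\to(S/I)_j\to H^0(X,\mathcal O_X(j))\to H^1_{\mathfrak m}(S/I)_j\to0,\label{eq:sg1}\\
H^{i}_{\mathfrak m}(S/I)_j\cong H^{i-1}(X,\mathcal O_X(j))\qquad(i\ge2),\label{eq:sg2}
\end{gather}
and $H^0_{\mathfrak m}(S/I)=0$ when $I$ is saturated.

The \emph{simplicial complex} $\Delta$ of a squarefree monomial ideal $J$ consists of the subsets $\Phi\subseteq\{0,\dots,n\}$ with $\prod_{j\in\Phi}x_j\notin J$. The link of $\Phi\in\Delta$ is $\operatorname{lk}\Phi=\{\Psi\in\Delta:\Psi\cap\Phi=\emptyset,\ \Psi\cup\Phi\in\Delta\}$, so $\operatorname{lk}\emptyset=\Delta$. The complex $\Delta$ is \emph{Cohen--Macaulay over $K$} if $S/J$ is Cohen--Macaulay, and \emph{acyclic over $K$} if all its reduced cohomology groups $\widetilde H^i(\Delta;K)$ vanish. We use two results.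

\emph{Hochster's formula.} For $b\in\mathbb Z^{n+1}$, the space $H^i_{\mathfrak m}(S/J)_b$ is zero unless $b\le0$ and $\Phi=\operatorname{supp}b$ lies in $\Delta$, in which case it is $\widetilde H^{i-|\Phi|-1}(\operatorname{lk}\Phi;K)$. Since $b\le0$ and $\sum_jb_j\geq0$ force $b=0$, it follows that
\begin{equation}\label{eq:hochster}
H^i_{\mathfrak m}(S/J)_0=\widetilde H^{i-1}(\Delta;K),\qquad H^i_{\mathfrak m}(S/J)_j=0\ \text{ for }j>0 .
\end{equation}

\emph{The theorem of Conca and Varbaro \cite{ConcaVarbaro}.} If $J=\operatorname{in}_<(I)$ is squarefree, then $\dim_KH^i_{\mathfrak m}(S/I)_j=\dim_KH^i_{\mathfrak m}(S/J)_j$ for all $i$ and $j$.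

With \eqref{eq:sg2} and \eqref{eq:hochster}, this gives $\dim_KH^i(X,\mathcal O_X)=\dim_K\widetilde H^i(\Delta;K)$ for $i>0$. In combinatorial terms, Theorem~\ref{thm:smooth} says that for smooth $X$ the complex $\Delta$ has no cohomology over $K$ in positive degrees.

\begin{corollary}\label{cor:CM}
Let $X\ne\emptyset$ be smooth over $K$ with saturated ideal $I$, and suppose that $J=\operatorname{in}_<(I)$ is squarefree with simplicial complex $\Delta$. The following are equivalent:
\begin{enumerate}
\item[(i)] $H^0(X,\mathcal O_X)=K$;
\item[(ii)] $S/I$ is Cohen--Macaulay with negative $a$-invariant;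
\item[(iii)] $\Delta$ is Cohen--Macaulay and acyclic over $K$.
\end{enumerate}
\end{corollary}

\begin{proof}
(ii)$\Leftrightarrow$(iii). The rings $S/I$ and $S/J$ have the same Hilbert function, hence the same dimension $d+1$. By \cite{ConcaVarbaro}, one is Cohen--Macaulay if and only if the other is, and they have the same $a$-invariant. Suppose $S/J$ is Cohen--Macaulay. By \eqref{eq:hochster}, $\widetilde H^{i-1}(\Delta;K)=0$ for $i\ne d+1$, and the $a$-invariant is negative if and only if $H^{d+1}_{\mathfrak m}(S/J)_0=\widetilde H^d(\Delta;K)$ vanishes, that is, if and only if $\Delta$ is acyclic.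

(ii)$\Rightarrow$(i). We have $H^1_{\mathfrak m}(S/I)_0=0$: for $d\ge1$ by the Cohen--Macaulay property, for $d=0$ because the $a$-invariant is negative. By \eqref{eq:sg1}, $K\to H^0(X,\mathcal O_X)$ is surjective, and $H^0(X,\mathcal O_X)\neq0$.

(i)$\Rightarrow$(ii). The hypotheses and conditions (i) and (ii) are unchanged by the flat extension $K\subseteq\overline K$, so let $K=\overline K$. By (i), $X$ is connected; being smooth, it is irreducible. If $d=0$, then $X$ is a reduced point and $S/I$ is a polynomial ring in one variable, which is Cohen--Macaulay with $a$-invariant $-1$. Let $d\ge1$. We have $H^0_{\mathfrak m}(S/I)=0$, and we examine $H^i_{\mathfrak m}(S/I)_j$ for $i\ge1$ according to the sign of $j$.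

For $j>0$ it vanishes for all $i$, by \eqref{eq:hochster} and \cite{ConcaVarbaro}.

For $j=0$, \eqref{eq:sg1} gives $H^1_{\mathfrak m}(S/I)_0=H^0(X,\mathcal O_X)/K=0$, and for $i\ge2$ we have $H^i_{\mathfrak m}(S/I)_0=H^{i-1}(X,\mathcal O_X)=0$ by \eqref{eq:sg2} and Theorem~\ref{thm:smooth}.

For $j<0$ let $1\le i\le d$. Then $H^i_{\mathfrak m}(S/I)_j=H^{i-1}(X,\mathcal O_X(j))$, also for $i=1$ because $(S/I)_j=0$. By Serre duality this space is dual to $H^{d-i+1}(X,\Omega^d_X(-j))$, and since $d-i+1\ge1$ it vanishes for $j\ll0$ by Serre vanishing. Suppose it were nonzero for some $j<0$. By \cite{ConcaVarbaro} there is $b\leq0$ with $\sum_kb_k=j$ and $H^i_{\mathfrak m}(S/J)_b\ne0$, and $\Phi=\operatorname{supp}b$ is nonempty. By Hochster's formula $H^i_{\mathfrak m}(S/J)_{b'}\neq0$ for all $b'\le0$ with support $\Phi$, and these $b'$ realize every total degree $\le-|\Phi|$. By \cite{ConcaVarbaro} again, $H^i_{\mathfrak m}(S/I)_{j'}\neq0$ for all $j'\le-|\Phi|$, a contradiction.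

Altogether $H^i_{\mathfrak m}(S/I)=0$ for $i\le d$, and $H^{d+1}_{\mathfrak m}(S/I)_j=0$ for $j\ge0$.
\end{proof}

\begin{example}
Condition (i) of Corollary~\ref{cor:CM} is not automatic. Two skew lines in $\mathbb P^3$ form a smooth scheme $X$ whose ideal $I=(x_0,x_1)\cap(x_2,x_3)=(x_0x_2,x_0x_3,x_1x_2,x_1x_3)$ is itself a squarefree monomial ideal. Here $\dim_KH^0(X,\mathcal O_X)=2$, so $H^1_{\mathfrak m}(S/I)_0\neq0$ by \eqref{eq:sg1}, and the two-dimensional ring $S/I$ is not Cohen--Macaulay. The group $H^1(X,\mathcal O_X)$ vanishes, as Theorem~\ref{thm:smooth} requires.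
\end{example}

\begin{thebibliography}{9}

\bibitem{ConcaVarbaro}
Conca and Varbaro, \emph{Square-free Gr\"obner degenerations}, Invent. Math. 221 (2020).

\bibitem{DuBois}
\emph{Du Bois Singularities, Positivity And Frobenius},
\texttt{http://www.dima.unige.it/\%7Evarbaro/Genova2019.pdf}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
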